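# Metric spaces that fail to embed in $\ell_1^3$ although all their proper subspaces embed

Throughout, "embeds" means "embeds isometrically": $X$ embeds in $M$ if there is a map $F:X\to M$ with $d_M(F(x),F(y))=d_X(x,y)$ for all $x,y\in X$. The space $\ell_1^k$ is $\mathbb R^k$ with the metric $\|x-y\|_1=\sum_c|x_c-y_c|$, so $\ell_1^1$ is the real line.

## On the line, four points decide

Take a finite metric space and ask whether it embeds in $\mathbb R$. If the answer is no, must a small piece of the space already show it? Yes, and four points are enough.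

**Proposition A.** If every subspace with at most $4$ points of a metric space $X$ embeds in $\mathbb R$, then $X$ embeds in $\mathbb R$.

**Proof.** If $X$ has at most one point there is nothing to prove. Otherwise fix $x\ne y$ in $X$ and put $r=d(x,y)>0$. An embedding in $\mathbb R$ of any subspace containing $x,y$ can be composed with a translation and, if necessary, a reflection, so that $x\mapsto 0$ and $y\mapsto r$. Call it normalized.

In a normalized embedding the position $t$ of a third point $z$ satisfies $t^2=d(x,z)^2$ and $(t-r)^2=d(y,z)^2$. Subtracting the two equations gives $2rt-r^2=d(x,z)^2-d(y,z)^2$, so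
$$t=\varphi(z):=\frac{d(x,z)^2-d(y,z)^2+r^2}{2r}.$$
Thus the two anchors $x,y$ leave $z$ no choice. Put $\varphi(x)=0$, $\varphi(y)=r$ (the formula gives the same values). For any $z,z'\in X$, the subspace $\{x,y,z,z'\}$ has at most four points, so it has a normalized embedding. That embedding sends $z\mapsto\varphi(z)$ and $z'\mapsto\varphi(z')$. Hence $|\varphi(z)-\varphi(z')|=d(z,z')$, and $\varphi$ embeds $X$. $\blacksquare$

Three points would not be enough. Take four points in cyclic order, with neighbors at distance $1$ and opposite points at distance $2$. Every triple has distances $1,1,2$ and embeds. But if one opposite pair is placed at $0$ and $2$, both remaining points must go to $1$, while they should be at distance $2$.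

**Definition.** A metric space $M$ has *order of congruence at most $m$* if every finite metric space that is not embeddable in $M$ has a subspace with at most $m$ points that is not embeddable in $M$. It has *finite order of congruence* if this holds for some finite $m$.

So the line has order of congruence at most $4$. What changes when $\mathbb R$ is replaced by $\ell_1^3$?

The proof above stops at the sentence "the two anchors leave $z$ no choice". Already in $\ell_1^2$, every point $(t,1-t)$ with $0\le t\le1$ is at distance $1$ from both $(0,0)$ and $(1,1)$. Nor can one normalize the anchors. In $\ell_1^3$, three points at mutual distance $2$ can be placed at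
$$(1,0,0),\ (0,1,0),\ (0,0,1)\qquad\text{or at}\qquad (0,0,0),\ (2,0,0),\ (1,1,0).$$
In the first placement no coordinate is constant, and in the second the third coordinate is. Translations, reflections and permutations of the coordinates do not change the number of constant coordinates, so they cannot carry one placement to the other. Small subspaces therefore have many different embeddings, and embeddings of small pieces need not fit together. The problem, taken from the exercise sheet at http://www.i1.informatik.uni-bonn.de/lib/exe/fetch.php?media=lehre:ss19:metric-embeddings:2.pdf, is whether $\ell_1^3$ has a finite order of congruence.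

## The spaces $X_n$ and the two theorems

Let $n\ge17$ and put
$$h=n-3\ (\ge14),\qquad N=n-1=h+2\ (\ge16),\qquad b=4(h+1).$$
Let $X_n=\{0,1,\dots,N\}$ with $d(i,i)=0$ and $d(i,j)=D_{|i-j|}$, where
$$D_1=b+2h,\qquad D_2=2b+2(h+1),\qquad D_k=kb\quad(k\ge3).\tag{1}$$

**Theorem 1.** $X_n$ is an $n$-point metric space which does not embed in $\ell_1^3$, while every proper subspace of $X_n$ embeds in $\ell_1^3$. Hence $\ell_1^3$ does not have order of congruence at most $m$ for any finite $m$.

The second sentence follows from the first. Given $m$, take $n\ge\max(17,m+1)$. Then $X_n$ does not embed, but each of its subspaces with at most $m<n$ points is proper and does embed. So the answer to the problem is no.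

**Theorem 2.** $\ell_1^k$ has a finite order of congruence if and only if $k\le2$.

Two elementary tools are used everywhere.

**Notation.** For $v\in\mathbb R^3$ let $s(v)$ be the sum of its coordinates, $\mathrm{pos}(v)$ the sum of its positive coordinates, and $\mathrm{neg}(v)\ge0$ the sum of the absolute values of its negative coordinates. Then $s(v)=\mathrm{pos}(v)-\mathrm{neg}(v)$ and $\|v\|_1=\mathrm{pos}(v)+\mathrm{neg}(v)$, so
$$\|v\|_1=s(v)+2\,\mathrm{neg}(v).\tag{2}$$
For instance $v=(14,0,-2)$ has $s=12$, $\mathrm{pos}=14$, $\mathrm{neg}=2$ and $\|v\|_1=16=12+4$. We write $v\ge0$ if all coordinates are $\ge0$. In that case $\|v\|_1=s(v)$.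

**Definition.** A real number $t$ is *between* $u$ and $v$ if $\min(u,v)\le t\le\max(u,v)$. A point $y$ of a metric space is *metrically between* $x$ and $z$ if $d(x,z)=d(x,y)+d(y,z)$.

**Lemma B.** If $y$ is metrically between $x$ and $z$ in $\ell_1^k$, then $y_c$ is between $x_c$ and $z_c$ for every coordinate $c$.

**Proof.** For each $c$ we have $|x_c-z_c|\le|x_c-y_c|+|y_c-z_c|$. Summing over $c$ gives an equality by hypothesis, so each of these inequalities is an equality, which says that $y_c$ is between $x_c$ and $z_c$. $\blacksquare$

## A counter that gains one at every step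

Here is where the distances (1) come from. Imagine points $p_0,p_1,\dots$ in $\mathbb R^3$ moving in the direction of increasing coordinates, in the sense that $p_j-p_i\ge0$ whenever $j-i\ge3$, and such that each step $w_i=p_{i+1}-p_i$ has $s(w_i)=b$. Then distances at gap $L\ge3$ are $Lb$. At gaps $1$ and $2$ the steps may go backward a little, and by (2) the excess of the distance over $Lb$ is twice the total backward motion. So (1) says: *each single step goes back by a total of $h$, and any two consecutive steps together go back by a total of $h+1$.*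

Label the coordinates by $\mathbb Z/3$, and let step $i$ go forward in coordinate $i$ and back by $\alpha_i$ and $\beta_i$ in the other two:
$$w_i:\quad +(b+\alpha_i+\beta_i)\ \text{in coordinate } i,\qquad -\alpha_i\ \text{in coordinate } i+1,\qquad -\beta_i\ \text{in coordinate } i+2.\tag{3}$$
In $w_i+w_{i+1}$ the only coordinate in which neither step goes forward is $i+2=(i+1)+1$, where we find $-(\beta_i+\alpha_{i+1})$. The two requirements become
$$\alpha_i+\beta_i=h,\qquad \beta_i+\alpha_{i+1}=h+1,$$
and subtracting them gives $\alpha_{i+1}=\alpha_i+1$. The number $\alpha_i$ is a counter that gains one at each step, but it must stay in $[0,h]$. A short chain may start its counter at $0$ and has room to run. A chain that is too long overflows. If a point is missing, two of the constraints of the first kind disappear there, and the counter can be reset.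

Let us see this by hand with $h=2$, $b=12$, so $D_1=16$, $D_2=30$, $D_3=36$, $D_4=48$. (This is only an illustration of the mechanism; the theorem concerns $h\ge14$.) For four points, take $(\alpha_i,\beta_i)=(0,2),(1,1),(2,0)$ for $i=0,1,2$. The steps are $(14,0,-2)$, $(-1,14,-1)$, $(-2,0,14)$, and
$$p_0=(0,0,0),\quad p_1=(14,0,-2),\quad p_2=(13,14,-3),\quad p_3=(11,14,11).$$
The three gap-$1$ distances are $14+0+2$, $1+14+1$ and $2+0+14$, all $16$. The gap-$2$ distances are $13+14+3=30$ and $3+14+13=30$. The gap-$3$ distance is $36$. A fifth point would need $\alpha_3=3$, hence $\beta_3=-1$, and the pattern breaks.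

Now keep $0,1,3,4$ and drop $2$. The constraints are $\alpha_0+\beta_0=2$, $\beta_1+\alpha_2=3$, $\alpha_3+\beta_3=2$. With $(\alpha_i,\beta_i)=(0,2),(0,2),(1,0),(0,2)$ the steps are $(14,0,-2)$, $(-2,14,0)$, $(-1,0,13)$, $(14,0,-2)$, and
$$p_0=(0,0,0),\quad p_1=(14,0,-2),\quad p_3=(11,14,11),\quad p_4=(25,14,9).$$
The distances are $16$ between $p_0,p_1$ and between $p_3,p_4$. They are $3+14+13=30$ between $p_1,p_3$, then $36$ between $p_0,p_3$, $11+14+11=36$ between $p_1,p_4$, and $48$ between $p_0,p_4$. All are right: the gap has reset the counter.

## Every proper subset embeds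

**Proposition C.** Every proper subset $Y\subsetneq X_n$ embeds in $\ell_1^3$, and $d$ is a metric on $X_n$.

**Step 1: choosing the counter.** We define $\alpha_i,\beta_i$ for $0\le i\le N-1$ so that the constraints hold wherever $Y$ imposes them. A *run* of $Y$ is a set of consecutive integers contained in $Y$. As $|X_n|=h+3$ and $Y$ is proper, every run has at most $h+2$ elements.

* If $\{u,\dots,v\}$ with $u<v$ is a maximal run of $Y$, put $\alpha_i=i-u$ and $\beta_i=h-(i-u)$ for $u\le i\le v-1$.
* If $i,i+2\in Y$ and $i+1\notin Y$, put $\beta_i=h$ and $\alpha_{i+1}=1$.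
* All numbers not yet defined are $0$.

The rules do not conflict. The first rule defines $\alpha_j,\beta_j$ only when $j,j+1\in Y$. So it defines $\beta_i$ only if $i+1\in Y$, and $\alpha_{i+1}$ only if $i+1\in Y$. The second rule defines these two numbers only when $i+1\notin Y$.

All values lie in $[0,h]$: in the first rule $0\le i-u\le v-1-u\le h$, because the run has $v-u+1\le h+2$ elements. The other values are $h$, $1$ and $0$. Moreover
$$\alpha_i+\beta_i=h\quad\text{whenever } i,i+1\in Y,\tag{4}$$
$$\beta_i+\alpha_{i+1}=h+1\quad\text{whenever } i,i+2\in Y.\tag{5}$$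
Equation (4) is the first rule. For (5), if $i+1\notin Y$ the second rule gives $h+1$. If $i+1\in Y$, then $i,i+1,i+2$ lie in one maximal run starting at some $u$, and $\beta_i+\alpha_{i+1}=h-(i-u)+(i+1-u)=h+1$.

**Step 2: the map.** Let $w_i$ be given by (3), and write $a_i=b+\alpha_i+\beta_i\ge b$. Then $s(w_i)=b$. Put $p_0=0$ and $p_{i+1}=p_i+w_i$. We check the distances for $i<j$ in $Y$ with $L=j-i$.

**Step 3: gaps $1$ and $2$.** If $L=1$, then (4) gives $\|w_i\|_1=a_i+\alpha_i+\beta_i=b+2(\alpha_i+\beta_i)=b+2h=D_1$.

If $L=2$, the coordinates $i$, $i+1$, $i+2$ of $w_i+w_{i+1}$ are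
$$a_i-\beta_{i+1}\ge b-h\ge0,\qquad a_{i+1}-\alpha_i\ge b-h\ge0,\qquad -(\beta_i+\alpha_{i+1})=-(h+1),$$
the last by (5). So $\mathrm{neg}=h+1$ and $s=2b$, and by (2) the norm is $2b+2(h+1)=D_2$.

**Step 4: gaps $L\ge3$.** We show $p_j-p_i\ge0$. Fix a coordinate and let $q=\lfloor L/3\rfloor\ge1$. Among $L$ consecutive steps at least $q$ go forward in this coordinate, each contributing at least $b$. At most $L-q$ steps remain, and $L-q\le(3q+2)-q=2q+2\le4q$. Each of these contributes at least $-h$. So the coordinate of $p_j-p_i$ is at least $q(b-4h)=4q>0$. Hence $\|p_j-p_i\|_1=s(p_j-p_i)=Lb=D_L$.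

So $i\mapsto p_i$ $(i\in Y)$ is an isometric embedding of $Y$.

**Step 5: $d$ is a metric.** It is symmetric and positive off the diagonal. Since $n\ge17>3$, every triple of points is a proper subset, hence embeds in $\ell_1^3$, and so satisfies the triangle inequality. $\blacksquare$

The one unit of difference between $h$ and $h+1$ is what matters. If $D_2$ were $2b+2h$ instead, one could take $\alpha_i=0$, $\beta_i=h$ for all $i$. Gap $1$ would give $b+2h$. At gap $2$ the coordinates would be $b$, $b+h$, $-h$, with norm $2b+2h$. Step 4 would apply unchanged, so the whole chain would embed, whatever its length.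

## Monotone chains have at most $h+2$ points

The construction used steps of the special shape (3). An arbitrary embedding need not have this shape. The next lemma shows that monotonicity at gaps $\ge3$ forces the relevant part of it, and with it the counter.

**Lemma D.** Let $M\ge6$ and $q_0,\dots,q_M\in\mathbb R^3$ with $\|q_j-q_i\|_1=D_{j-i}$ for $i<j$, and $q_j-q_i\ge0$ whenever $j-i\ge3$. Then no coordinate is constant on $\{q_0,\dots,q_M\}$, and $M\le h+1$.

**Step 1: turning distances into backward motion.** Let $w_i=q_{i+1}-q_i$ for $0\le i\le M-1$. We first show $s(w_i)=b$ for all $i$. For $j-i\ge3$ we have $q_j-q_i\ge0$, so $s(q_j-q_i)=D_{j-i}=b(j-i)$. If $i\le M-4$, then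
$$s(w_i)=s(q_{i+4}-q_i)-s(q_{i+4}-q_{i+1})=4b-3b=b.$$
Otherwise $i\ge M-3\ge3$, and $s(w_i)=s(q_{i+1}-q_{i-3})-s(q_i-q_{i-3})=4b-3b=b$.

Now (2), with $\|w_i\|_1=b+2h$ and $\|w_i+w_{i+1}\|_1=2b+2(h+1)$, gives
$$\mathrm{neg}(w_i)=h,\quad \mathrm{pos}(w_i)=b+h,\quad\text{so all coordinates of } w_i \text{ lie in } [-h,b+h];\tag{6}$$
$$\mathrm{neg}(w_i+w_{i+1})=h+1\quad(0\le i\le M-2);\tag{7}$$
and monotonicity at gap $3$ gives
$$w_i+w_{i+1}+w_{i+2}\ge0\quad(0\le i\le M-3).\tag{8}$$

**Step 2: where two steps go back, their neighbors go forward.** For $0\le i\le M-2$ let $N_i=\{c:\ w_i(c)+w_{i+1}(c)<0\}$. It is nonempty by (7). If $c\in N_i$ and $w_i(c)+w_{i+1}(c)=-\nu$, then applying (8) to the triples of steps starting at $i$ and at $i-1$ gives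
$$w_{i+2}(c)\ge\nu\ \text{ if } i+2\le M-1,\qquad w_{i-1}(c)\ge\nu\ \text{ if } i\ge1.\tag{9}$$

**Step 3: $N_i$ is a single coordinate.** We have $|N_i|\ne3$ because $s(w_i+w_{i+1})=2b>0$. Suppose $N_i=\{c,c'\}$ and let $e$ be the third coordinate. By (7) the entries of $w_i+w_{i+1}$ at $c$ and $c'$ add up to $-(h+1)$, so $w_i(e)+w_{i+1}(e)=2b+h+1$. By (6) each summand is at most $b+h$, so each is at least $b+1$.

Suppose $i+2\le M-1$, and let $v=w_{i+1}+w_{i+2}$. By (6), $v(e)\ge b+1-h>0$. By (9), $w_{i+2}(c)>0$ and $w_{i+2}(c')>0$, so $v(c)\ge w_{i+1}(c)$ and $v(c')\ge w_{i+1}(c')$. Hence only $c,c'$ can contribute to $\mathrm{neg}(v)$, and they contribute at most as much as they do to $\mathrm{neg}(w_{i+1})$. So $\mathrm{neg}(v)\le\mathrm{neg}(w_{i+1})=h$, contradicting (7).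

Otherwise $i=M-2$, and $i\ge1$. Let $v=w_{i-1}+w_i$. Again $v(e)\ge-h+b+1>0$, and by (9) $w_{i-1}$ is positive at $c$ and $c'$, so $v(c)\ge w_i(c)$ and $v(c')\ge w_i(c')$. Hence $\mathrm{neg}(v)\le\mathrm{neg}(w_i)=h$, contradicting (7).

So $N_i=\{c_i\}$, and by (7) $w_i(c_i)+w_{i+1}(c_i)=-(h+1)$. Both terms are $\ge-h$ by (6), so both are negative with room to spare:
$$w_i(c_i)\le-1,\qquad w_{i+1}(c_i)\le-1\qquad(0\le i\le M-2).\tag{10}$$
And (9) with $\nu=h+1$ gives
$$w_{i+2}(c_i)\ge h+1>0\qquad\text{if } i+2\le M-1.\tag{11}$$

**Step 4: three consecutive $c$'s are distinct.** This shows that the pattern cycles through all three coordinates.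

If $i+1\le M-2$, then $w_{i+2}(c_i)>0$ by (11), while $w_{i+2}(c_{i+1})\le-1$ by the second part of (10) for $i+1$. So $c_{i+1}\ne c_i$.

If $i+2\le M-2$, then $w_{i+2}(c_i)>0$ by (11), while $w_{i+2}(c_{i+2})\le-1$ by the first part of (10) for $i+2$. So $c_{i+2}\ne c_i$.

Since $M\ge6$, the coordinates $c_0,c_1,c_2$ are defined and are all three coordinates. By (10), $w_i(c_i)\ne0$, so coordinate $c_i$ takes different values at $q_i$ and $q_{i+1}$. Hence no coordinate is constant.

**Step 5: the counter overflows.** For $1\le i\le M-2$ put
$$\alpha_i=-w_i(c_{i-1}),\qquad \beta_i=-w_i(c_i).$$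
By (10), for $i-1$ and for $i$, both are at least $1$. By Step 4, $c_{i-1}\ne c_i$. The third coordinate of $w_i$ is positive because $s(w_i)=b>0$. So $\alpha_i+\beta_i=\mathrm{neg}(w_i)=h$. For $1\le i\le M-3$, the equality $w_i(c_i)+w_{i+1}(c_i)=-(h+1)$ says $\beta_i+\alpha_{i+1}=h+1$. Subtracting, $\alpha_{i+1}=\alpha_i+1$ for $1\le i\le M-3$. Therefore
$$M-2\le\alpha_1+(M-3)=\alpha_{M-2}=h-\beta_{M-2}\le h-1,$$
that is, $M\le h+1$. $\blacksquare$

The bound is exact for $h\ge5$, when $M=h+1\ge6$. The values $\alpha_i=i$, $\beta_i=h-i$ for $0\le i\le h$, put into (3), give a monotone chain $q_0,\dots,q_{h+1}$ by the computations in Steps 3 and 4 of Proposition C.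

## Betweenness does not give monotonicity at the ends

Since $X_n$ is a chain $0,\dots,N$ with $N=h+2$, Lemma D finishes the proof as soon as we know that every embedding of $X_n$, after reflecting some coordinates, is monotone at gaps $\ge3$.

Suppose $i\mapsto p_i$ embeds $X_n$ in $\ell_1^3$. For a coordinate function $f$ write $f_i=f(p_i)$. If $i<j<k$ with $j-i\ge3$ and $k-j\ge3$, then $d(i,k)=(k-i)b=d(i,j)+d(j,k)$, so by Lemma B
$$f_j\ \text{is between } f_i \text{ and } f_k\qquad(j-i\ge3,\ k-j\ge3).\tag{12}$$
Reflecting a coordinate is an isometry of $\ell_1^3$, so we may assume $f_0\le f_N$ for each coordinate $f$. It is natural to hope that (12) then yields $f_i\le f_j$ whenever $j-i\ge3$. It does not. Consider the sequence with $f_1=1$ and all other $f_i=0$. In any triple as in (12) we have $j\ge3$ and $k\ge6$, so $f_j=f_k=0$, and $0$ is between $f_i$ and $0$. Thus (12) holds and $f_0\le f_N$, yet $f_1>f_4$. The points near the ends are never middle points in (12), so betweenness alone does not control them.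

In this example $f$ is constant in the middle. This is no accident: we shall see that every failure of monotonicity forces a coordinate to be constant on a middle part of the chain. But the middle part is already known to be monotone, and the first conclusion of Lemma D forbids a constant coordinate there. So Lemma D is used twice, first on the middle part and then on the whole chain.

## $X_n$ does not embed

We keep the embedding $i\mapsto p_i$, with $f_0\le f_N$ for each coordinate $f$. Applying (12) to $0<l<N$ gives
$$f_0\le f_l\le f_N\qquad(3\le l\le N-3).\tag{13}$$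

**Claim 1: monotonicity in the middle.** If $3\le i$ and $i+3\le j\le N-3$, then $f_i\le f_j$ for every coordinate $f$.

By (12) for $0<i<j$, $f_i$ is between $f_0$ and $f_j$. By (13), $f_0\le f_j$. So $f_i\le f_j$.

**Claim 2: monotonicity everywhere.** $f_i\le f_j$ for all $0\le i<j\le N$ with $j-i\ge3$ and every coordinate $f$.

Suppose $f_i>f_j$ for some such pair and some $f$. By Claim 1, $i\le2$ or $j\ge N-2$. We show that $f$ is constant on $\{p_l:\ 5\le l\le N-5\}$. Let $5\le l\le N-5$. Then $l$ is at distance at least $3$ from every index that is $\le2$ and from every index that is $\ge N-2$, so the instances of (12) with middle index $l$ used below are legitimate.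

*Case $i\le2$, $j\le N-3$.* By (12) for $i<j<N$, $f_j$ is between $f_i$ and $f_N$. As $f_j<f_i$, we must have $f_N\le f_j<f_i$. By (12) for $i<l<N$, $f_l$ is between $f_i$ and $f_N$, so $f_l\ge f_N$. With (13), $f_l=f_N$.

*Case $i\ge3$, $j\ge N-2$.* By (12) for $0<i<j$, $f_i$ is between $f_0$ and $f_j$. As $f_i>f_j$, we must have $f_0\ge f_i>f_j$. By (12) for $0<l<j$, $f_l$ is between $f_0$ and $f_j$, so $f_l\le f_0$. With (13), $f_l=f_0$.

*Case $i\le2$, $j\ge N-2$.* By (12) for $i<l<j$, $f_l$ is between $f_i$ and $f_j$, and $f_j<f_i$, so $f_l\le f_i$. By (13), $f_l\le f_N$. By (12) for $i<l<N$, $f_l$ is between $f_i$ and $f_N$, so $f_l\ge\min(f_i,f_N)$. Hence $f_l=\min(f_i,f_N)$.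

In each case the value of $f_l$ does not depend on $l$, so $f$ is constant on $p_5,\dots,p_{N-5}$. By Claim 1 for all three coordinates, the points $p_5,\dots,p_{N-5}$ satisfy the hypotheses of Lemma D with $M=N-10$. Since $N\ge16$, we have $M\ge6$; this is where $n\ge17$ is needed. The lemma says that no coordinate is constant there, a contradiction. This proves Claim 2.

**Conclusion.** By Claim 2, Lemma D applies to $p_0,\dots,p_N$ with $M=N$ and gives $N\le h+1$. But $N=h+2$. So $X_n$ does not embed in $\ell_1^3$. Together with Proposition C this proves Theorem 1, and $\ell_1^3$ has no finite order of congruence. $\blacksquare$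

## Products with $\{0,1\}$ and the other dimensions

To pass from dimension $3$ to dimension $k\ge3$, we use up each extra coordinate.

**Definition.** For a metric space $(X,d)$ let $X'=X\times\{0,1\}$ with $d'((x,s),(y,t))=d(x,y)+|s-t|$. For example, if $X$ consists of two points at distance $1$, then $X'$ is the four-point cycle from the first section.

**Lemma E.** For $k\ge1$, $X'$ embeds in $\ell_1^{k+1}$ if and only if $X$ embeds in $\ell_1^k$.

**Proof.** If $G$ embeds $X$ in $\ell_1^k$, then $(x,s)\mapsto(G(x),s)$ embeds $X'$ in $\ell_1^{k+1}$.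

Conversely, let $F$ embed $X'$ in $\ell_1^{k+1}$ (we may assume $X$ nonempty). The aim is to find a coordinate of $F$ that is constant on $X\times\{0\}$. Let $f$ be a coordinate of $F$, let $x,y\in X$, and put
$$A=f(x,0),\quad B=f(y,0),\quad C=f(y,1),\quad E=f(x,1).$$
We have $d'((x,0),(y,1))=d(x,y)+1$. Going through $(y,0)$ the two distances are $d(x,y)$ and $1$; going through $(x,1)$ they are $1$ and $d(x,y)$. So $(y,0)$ and $(x,1)$ are metrically between $(x,0)$ and $(y,1)$. In the same way $(x,0)$ and $(y,1)$ are metrically between $(y,0)$ and $(x,1)$. By Lemma B, $B$ and $E$ are between $A$ and $C$, and $A$ and $C$ are between $B$ and $E$. So the interval with endpoints $A,C$ and the interval with endpoints $B,E$ contain each other, and they coincide. Hence either $A=B$ and $C=E$, or $A=E$ and $C=B$.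

Fix $x$. Since $d'((x,0),(x,1))=1$, some coordinate $f$ has $f(x,0)\ne f(x,1)$. For this $f$ and any $y$ we have $A\ne E$, so $A=B$, that is, $f(y,0)=f(x,0)$. Thus $f$ is constant on $X\times\{0\}$. Deleting this coordinate from $F$ changes no distance within $X\times\{0\}$, and gives an embedding of $X\times\{0\}\cong X$ in $\ell_1^k$. $\blacksquare$

**Proof of Theorem 2.**

**Step 1: no finite order for $k\ge3$.** Let $k\ge3$, $n\ge17$, and let $Z=X_n\times\{0,1\}^{k-3}$ be the $\ell_1$-product, in which the distances in the factors are added. By Theorem 1, $X_n$ does not embed in $\ell_1^3$. Applying Lemma E $k-3$ times, $Z$ does not embed in $\ell_1^k$.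

On the other hand, a subspace of $Z$ with fewer than $n$ points projects onto a proper subset $Y\subsetneq X_n$, so it is contained in $Y\times\{0,1\}^{k-3}$. By Theorem 1, $Y$ embeds in $\ell_1^3$, and $\{0,1\}^{k-3}$ sits in $\ell_1^{k-3}$. So $Y\times\{0,1\}^{k-3}$ embeds in the $\ell_1$-product $\ell_1^3\times\ell_1^{k-3}=\ell_1^k$. Given $m$, choose $n\ge\max(17,m+1)$. Then $Z$ is a finite metric space that does not embed in $\ell_1^k$, while all its subspaces with at most $m$ points do. So $\ell_1^k$ has no finite order of congruence.

**Step 2: finite order for $k\le2$.** For $k=1$, Proposition A shows that the order of congruence is at most $4$. A stronger statement is Menger's theorem (K. Menger, Math. Ann. 100 (1928)): a metric space with more than four points embeds in $\mathbb R$ as soon as all its triples do. For $k=2$ we rely on a cited theorem: H.-J. Bandelt and V. Chepoi (*Embedding metric spaces in the rectilinear plane: a six-point criterion*, Discrete Comput. Geom. 15 (1996)) proved that a metric space embeds in $\ell_1^2$ if and only if all its subspaces with at most $6$ points do.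 Earlier, S. Malitz and J. Malitz (Discrete Comput. Geom. 8 (1992)) obtained the bound $11$. So $\ell_1^2$ has order of congruence at most $6$. The cited results enter only in this direction of Theorem 2. $\blacksquare$
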